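# A nontrivial pseudojump operator that no cappable c.e. set completes

## 1. Computing $Q$ from $C$: the case with no operator

Let $B$ be a noncomputable c.e. set. We want information coded into a c.e. set $C$ to force $C$ and $B$ to have a noncomputable c.e. set below both of them. We first do this when the information is computed by $C$ alone. Later it will be computed only by $C$ together with a set $V^C$ that is c.e. in $C$, and the talk is about what this costs.

**Definition 1.** A c.e. set $C$ is *cappable* if there is a noncomputable c.e. set $B$ such that $\deg(C)$ and $\deg(B)$ form a minimal pair, i.e. every set $Z$ with $Z\le_TC$ and $Z\le_TB$ is computable.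

A computable $C$ is cappable: take $B=K$, the halting problem. The set $K$ itself is not cappable, because if $B$ is a noncomputable c.e. set, then $Z=B$ lies below both $K$ and $B$. By the classical minimal pair theorem, noncomputable cappable c.e. sets exist.

**Conventions.** All enumerations are computable, $W_{e,0}=\emptyset$ and $W_{e,t}\subseteq[0,t)$. We write $X{\restriction}m$ for the string of the first $m$ values of the characteristic function of $X$, and $\sigma\subset X$ if the string $\sigma$ is an initial segment of that characteristic function. A computation of $t$ steps queries its oracle (both halves of it, if the oracle is a join) only below $t$. A *fresh* number exceeds the current stage and every number mentioned so far.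

**Proposition 1.** There is a c.e. set $Q$ such that, whenever $C$ is c.e. with $Q\le_TC$ and $B$ is a noncomputable c.e. set, there is a noncomputable c.e. set $D$ with $D\le_TC$ and $D\le_TB$.

There is a one-line proof: let $Q=K$ and $D=B$. It uses that $C$ itself is complete, which will fail later. The following proof constructs $Q$ and $D$, and it is the one we shall generalize.

**Construction for Proposition 1.** For each triple $R=(e,a,g)$ write $C=W_e$, $B=W_a$, $\Gamma=\Gamma_g$, and build a c.e. set $D_R$. Call $R$ *true* if $\Gamma^C=Q$ and $B$ is noncomputable. List all pairs $(R,p)$. The $k$th pair has a module, which owns the number $n=k$ and tries to make $D_R\ne\varphi_p$ if $R$ is true. At stage $t\ge1$ the modules $k<t$ act in turn as follows.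

1. A *satisfied* module does nothing.
2. A module with no period starts one if $\Gamma^{C_t}(n)=0$ within $t$ steps. It records $\rho=C_t{\restriction}c$, where $c\le t$ is the least bound on the queries of this computation.
3. A module that has a period and is *pending* on a number $d$ puts $d$ into $D_R$ and becomes satisfied if $C_t{\restriction}c\ne C_{t-1}{\restriction}c$; otherwise it does nothing.
4. A module that has a period and is not pending discards the period and cancels all its candidates if $C_t{\restriction}c\neq C_{t-1}{\restriction}c$. Otherwise it declares every unrealized candidate $d$ with $\varphi_{p,t}(d)=0$ *realized*, with $r_d=t$. If now some realized candidate $d$ has $B_t{\restriction}d\ne B_{r_d}{\restriction}d$, it takes the least such $d$, puts $n$ into $Q$, becomes pending on $d$ and cancels all other candidates. If there is no such $d$ and no unrealized candidate, it appoints a fresh number as an unrealized candidate.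

So $B$ permits first. Then we put $n$ into $Q$, which forces $C$ to change below $c$, and this change permits $d$ to enter $D_R$. Fix a true $R$ and put $D=D_R$.

**A pending module succeeds.** Suppose a module of $R$ is pending on some $d$ forever. Then $C{\restriction}c$ has not changed since the period started, so $\rho\subset C$ and $\Gamma^C(n)=0$. But $n\in Q$, so $\Gamma^C\ne Q$, contradicting the truth of $R$.

**$D\le_TC$.** A candidate $d$ is fresh, so it exceeds the stage of its appointment, which is at least $c$. It enters $D$ only at a stage at which $C$ changes below $c<d$. So if $C_t{\restriction}d=C{\restriction}d$, then $D(d)=D_t(d)$.

**$D\le_TB$.** By freshness, $d$ can be appointed only before stage $d$, and by at most one module; so we can decide whether it is ever a candidate of a module of $R$. If not, $d\notin D$. If so, use $B$ to find $t\ge d$ with $B_t{\restriction}d=B{\restriction}d$. Suppose the module became pending on $d$ at a stage $t'>t$. Then $B_{r_d}{\restriction}d\neq B_{t'}{\restriction}d=B_t{\restriction}d$, so $r_d<t$. The candidate $d$ survives up to stage $t'$, so at stage $t$ the module was not pending, had its period, and $d$ was a realized candidate with $B_t{\restriction}d\ne B_{r_d}{\restriction}d$. By clause 4, at stage $t$ it became pending on $d$ or cancelled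 $d$, a contradiction. So if the module is not pending on $d$ by stage $t$, then $d\notin D$; and if it is, it succeeds, so $d\in D$.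

**$D\ne\varphi_p$.** If the module of $(R,p)$ succeeds, some $d\in D$ has $\varphi_p(d)=0$. Otherwise it is never pending, so $n\notin Q$ and $\Gamma^C(n)=Q(n)=0$. Once $C$ is final on the queries of this computation, a module without a period starts one with this computation, and such a period is never discarded. So from some stage on there is a permanent period, and no candidate of it is ever cancelled. If a candidate $d$ of it is never realized, then $\varphi_p(d)\ne0=D(d)$. Otherwise infinitely many candidates $d_0<d_1<\cdots$ are appointed and realized. Since the module is never pending, $B_t{\restriction}d_k=B_{r_{d_k}}{\restriction}d_k$ for all $t\geq r_{d_k}$. The sequence $(d_k,r_{d_k})_k$ is computable, hence so is $B$: we have $B(z)=B_{r_{d_k}}(z)$ for any $d_k>z$. This contradicts the truth of $R$. $\square$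

The modules do not interact, and each number $n$ is used at most once. What changes when the set computing $Q$ is not $C$ but $C\oplus V^C$?

## 2. Pseudojump operators and the theorem

**Definition 2.** For an index $e$, the $e$th *pseudojump operator* $J_e$ maps $X\subseteq\omega$ to $X\oplus W_e^X$, where $W_e^X$ is the $e$th set c.e. relative to $X$. We refer to an operator by a capital letter such as $V$ and write $V^X$ for the corresponding set c.e. in $X$; so the operator sends $X$ to $X\oplus V^X$.

**Definition 3.** A pseudojump operator $V$ is *nontrivial on the c.e. sets* if $W_e<_TW_e\oplus V^{W_e}$ for every $e\in\omega$.

The operator with $V^X=X'$ is nontrivial on the c.e. sets. A c.e. set $C$ satisfies $C\oplus C'\equiv_TK$ exactly when $C'\equiv_TK$, i.e. when $C$ is low. The operator with $V^X=K$ for all $X$ is a pseudojump operator for which every c.e. $C$ satisfies $C\oplus V^C\equiv_TK$, including all cappable $C$. It is not nontrivial on the c.e. sets, because $K\oplus V^K\equiv_TK$.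

We shall describe operators by axioms. If $\mathcal A$ is a c.e. set of pairs $(\sigma,x)$ with $\sigma$ a string and $x$ a number, then
$$V^X=\{x:\ \exists\sigma\subset X\ \ (\sigma,x)\in\mathcal A\}\tag{1}$$
is c.e. in $X$ by a procedure that does not depend on $X$, so it is given by a pseudojump operator. For example, $\mathcal A=\{(1^y0,5):y\in\omega\}$ gives $V^X=\{5\}$ if $X\neq\omega$ and $V^\omega=\emptyset$, because $1^y0\subset X$ says that $y$ is the least number not in $X$.

By a result of Jockusch and Shore, for every pseudojump operator $V$ there is a noncomputable c.e. set $A$ with $A\oplus V^A\equiv_TK$. The question, whose source is "Completing pseudojump operators" (http://homepages.mcs.vuw.ac.nz/~downey/publications/pjump_8_17.pdf), is this: given a pseudojump operator $V$ nontrivial on the c.e. sets, must there exist a noncomputable, c.e., cappable $C$ with $C\oplus V^C\equiv_TK$? The answer is **no**.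

**Theorem 2.** There are a pseudojump operator $V$ and a c.e. set $Q$ such that

* (i) $X<_TX\oplus V^X$ for every $X\subseteq\omega$;
* (ii) if $C$ is c.e., $V^C\le_TK$ and $Q\le_TC\oplus V^C$, then for every noncomputable c.e. set $B$ there is a noncomputable c.e. set $D$ with $D\le_TC$ and $D\le_TB$.

**Corollary 3.** The operator $V$ of Theorem 2 is nontrivial on the c.e. sets, and no cappable c.e. set $C$ satisfies $C\oplus V^C\equiv_TK$.

*Proof.* Nontriviality is a special case of (i). If $C$ is c.e. and $C\oplus V^C\equiv_TK$, then $V^C\le_TK$. Also $Q\le_TK\le_TC\oplus V^C$, because $Q$ is c.e. By (ii), whatever noncomputable c.e. set $B$ we consider, there is a noncomputable $D$ below both $C$ and $B$. So $C$ is not cappable. $\square$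

By Jockusch and Shore, noncomputable c.e. sets $C$ with $C\oplus V^C\equiv_TK$ do exist; so the corollary is not vacuous.

## 3. Changes in $V^C$ that $C$ does not permit

For (i) we must meet, for each $j$,
$$S_j:\quad V^X\ne\Psi_j^X\ \text{ for all }X,$$
where $\Psi_j$ is the $j$th functional. One number handles all $X$ at once. Choose a follower $x$, and enumerate $(\sigma,x)$ into $\mathcal A$ whenever $\Psi_j^\sigma(x)=0$ is seen. If nobody else enumerates axioms for $x$, then $V^X(x)=1$ if and only if $\Psi_j^X(x)=0$, so $V^X\neq\Psi_j^X$.

Now run the module of Section 1 with the oracle $C\oplus V^C$. The direct approach is to approximate $V^C$ at stage $t$ by the set of all $x$ such that some axiom $(\sigma,x)$ enumerated so far has $\sigma\subset C_t$. A period then consists of strings $\rho\subset C_t$ and $\tau$ (guessing $V^C$), of lengths bounding the queries of a computation $\Gamma^{\rho\oplus\tau}(n)=0$. Suppose $B$ permits $d$, and we put $n$ into $Q$. If $\Gamma^{C\oplus V^C}=Q$, the computation must be destroyed, and there are three ways.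

* $C$ changes below $|\rho|$. As before, $d$ may enter $D$.
* Some $x<|\tau|$ with $\tau(x)=1$ leaves $V^C$. Then the axioms that put it there are lost, so $C$ changes below their lengths. If we choose $d$ larger than the length of one axiom for each such $x$, this change permits $d$ as well.
* Some $x<|\tau|$ with $\tau(x)=0$ enters $V^C$, because an axiom $(\sigma,x)$ with $\sigma\subset C$ appears. Here $C$ need not change at all.

In the third case the attempt is wasted. We cannot put $d$ into $D$, because $C$ has not permitted it. We cannot keep waiting for $C$ either, because $B$ has changed and must now be able to tell us whether $d\in D$. The number $n$ is already in $Q$, so it is used up as well. We need a new $n$ and a new $d$.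

Strategies for $S_j$ of lower priority than the module do no harm: when a period starts, we make them choose new followers, larger than $|\tau|$. Those of higher priority cannot be stopped, and the question is how often a single follower $x$ of higher priority can waste the module's attempts. After a waste, $x$ returns to the state $\tau(x)=0$ only when $C$ changes; but $C$ may change infinitely often, and it may do so just when we are not pending.

**Example.** Let $C_t=[0,\lfloor t/2\rfloor)$, so $C=\omega$, and let the axiom $(1^y0,x)$ be enumerated at stage $2y+1$, for each $y$. At stage $2y$ we have $C_{2y}=[0,y)$ and only the axioms $(1^{y'}0,x)$ with $y'<y$; none of them applies, because $y'\in C_{2y}$. At stage $2y+1$ the set $C_{2y+1}$ is still $[0,y)$, and the axiom $(1^y0,x)$ applies. So the direct approximation to $V^C(x)$ alternates between $0$ and $1$ forever, although $V^C(x)=0$. Each change from $0$ to $1$ takes place without a change of $C$.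

This is the exact point where the direct approach stops: nothing bounds the number of wastes caused by one follower, and infinitely many wastes leave $D\neq\varphi_p$ unsatisfied. The approach has not used the hypothesis $V^C\le_TK$.

## 4. A convergent approximation, checked against axioms

If $V^C\le_TK$, then $V^C$ has an approximation that converges. For an index $h$ put
$$\theta^h_t(x)=\begin{cases}1&\text{if the }h\text{th functional with oracle }K_t\text{ outputs }1\text{ on }x\text{ within }t\text{ steps},\\0&\text{otherwise.}\end{cases}\tag{2}$$
Let $h$ be an index of a reduction of the characteristic function of $V^C$ to $K$. For large $t$ the computation from $K_t$ on $x$ is the true one and is completed within $t$ steps. Hence $\lim_t\theta^h_t(x)=V^C(x)$ for every $x$.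

We let the module guess $h$ and take $\tau$ from $\theta^h_t$. Four decisions make this work.

*A waste needs two witnesses.* We give up a pending attempt only if, for some $x<|\tau|$ with $\tau(x)=0$, both $\theta_t(x)=1$ and some axiom $(\sigma,x)$ with $\sigma\subset C_t$ is present. Because of the first witness, each waste costs one change of $\theta(x)$ from $0$ to $1$, and there are only finitely many of these for each $x$. Because of the second, we shall be able to show that $x$ is a follower of higher priority, so only finitely many $x$ are involved. With $\theta$ alone as the witness, this argument would give no bound, since periods with longer and longer $\tau$ could each be wasted by a new $x$.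

*Demanding both witnesses does not make us wait forever.* If $x$ really is in $V^C$, both witnesses appear eventually. If no $x<|\tau|$ with $\tau(x)=0$ really is in $V^C$, then the guess was right at these $x$, and $\Gamma$ must be destroyed through $C$.

*Before appointing a candidate we check that $\theta$ agrees with the axioms.* For $\tau(x)=1$ we require an axiom that applies now, so that $x$ cannot leave without a $C$-change we can use. For $\tau(x)=0$ we require that no axiom of length at most $s_0$ applies, where $s_0$ is the stage at which the period started. Then a later wasting axiom must be new, i.e. enumerated during the period: longer axioms are new anyway, since an axiom enumerated at stage $t$ will have length at most $t$. We do not forbid long axioms. In the example above, a long axiom applies at every odd stage, so a module acting only at odd stages would wait forever. The bounded condition depends only on $C_t{\restriction}s_0$, which settles.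

*A fresh $n$ is chosen after each waste.* As there will be only finitely many wastes, $n$ has a final value.

The remaining issue is that modules now injure the $S_j$-strategies by making them change followers. A module whose guess $R$ is not true may start infinitely many periods. Strategies of lower priority that guess this must not be injured by it, and therefore we use a tree.

## 5. The construction of $V$ and $Q$

**Conventions.** Those of Section 1 remain in force. $\Psi^\sigma_{j,t}(x)$ is the computation of the $j$th functional, run for $t$ steps, all queries being $<|\sigma|$. For strings $\rho,\tau$, the statement $\Gamma^{\rho\oplus\tau}(n)=k$ means that the computation converges to $k$, querying its first oracle only below $|\rho|$ and its second only below $|\tau|$. Then $\Gamma^{Y\oplus Z}(n)=k$ whenever $\rho\subset Y$ and $\tau\subset Z$. We enumerate $Q$ and a c.e. set $\mathcal A$ of axioms, and $V$ is given by (1).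

**Requirements.** They are $S_j$ for all $j$, and the following. For each $R=(e,a,g,h)$ write $C=W_e$, $B=W_a$, $\Gamma=\Gamma_g$, $\theta=\theta^h$; we enumerate a set $D_R$. Call $R$ *true* if $\Gamma^{C\oplus V^C}=Q$, $\theta_t\to V^C$ pointwise, and $B$ is noncomputable. If $R$ is true we need $D_R\le_TC$, $D_R\le_TB$, and for all $p$ the requirement $(R,p)$: $D_R\ne\varphi_p$.

**Tree.** $T=2^{<\omega}$. Nodes of length $2j$ are *$S$-nodes* for $S_j$. Nodes of length $2k+1$ are *$R$-nodes* for the $k$th pair $(R,p)$. An $R$-node has outcomes $0$ ("infinite", taken when a period is discarded) and $1$ ("finite"); an $S$-node only takes outcome $1$. We write $\beta<_L\alpha$ and say that $\alpha$ is *to the right of* $\beta$ if for some $\gamma$ we have $\gamma^\frown0\subseteq\beta$ and $\gamma^\frown1\subseteq\alpha$.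

**Parameters.** An $S$-node $\alpha$ may have a follower $x_\alpha$. An $R$-node $\beta$ may have

* a number $n_\beta$;
* a *period*, consisting of its starting stage $s_0$ and strings $\rho,\tau$ (write $v=|\tau|$);
* *candidates* $d$, each with a number $c_d$, and either unrealized or realized at a stage $r_d$;
* possibly one candidate it is *pending* on;
* possibly the status *satisfied*.

*Initializing* a node makes all its parameters undefined, cancels its candidates and removes its status.

Each stage $t\ge1$ has two parts. Part I treats all periods, whether or not their nodes are visited, because $D_R\le_TC$ and $D_R\leq_TB$ require prompt reactions to $C$ and $B$.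

**Part I.** For every $R$-node $\beta$ having a period, with $C,B,\theta,\ldots$ as for its $R$:

* I(a) If $\beta$ is pending on $d$: if $C_t{\restriction}c_d\ne C_{t-1}{\restriction}c_d$, put $d$ into $D_R$, declare $\beta$ satisfied and drop its period (*success*). Otherwise, if there is $x<v$ with $\tau(x)=0$, $\theta_t(x)=1$ and some $(\sigma,x)\in\mathcal A$ with $\sigma\subset C_t$, cancel $d$ (so $\beta$ is no longer pending) and call the period *dead* (*waste*).
* I(b) If at the beginning of the stage $\beta$ is not pending and its period is not dead: cancel all candidates $d$ with $C_t{\restriction}c_d\ne C_{t-1}{\restriction}c_d$. Declare each remaining unrealized candidate $d$ with $\varphi_{p,t}(d)=0$ realized, with $r_d=t$. If some realized candidate $d$ has $B_t{\restriction}d\ne B_{r_d}{\restriction}d$, take the least one, put $n_\beta$ into $Q$, make $\beta$ pending on $d$, and cancel all its other candidates.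

**Part II.** Visit nodes, starting at the root and following outcomes, until a node $\delta_t$ of length $t$ is reached; $\delta_t$ itself is also visited.

*Visiting an $S$-node $\alpha$ of length $2j$.* If $x_\alpha$ is undefined, let it be fresh. Otherwise enumerate $(\sigma,x_\alpha)$ into $\mathcal A$ for every $\sigma$ with $|\sigma|\le t$ and $\Psi^\sigma_{j,t}(x_\alpha)=0$. The outcome is $1$.

*Visiting an $R$-node $\beta$.* Take the first step that applies.

1. If $\beta$ is satisfied: outcome $1$.
2. If $\beta$ has a period which is dead, or $\beta$ has a period, is not pending, and ($\rho\not\subset C_t$ or $\theta_t{\restriction}v\ne\tau$): *discard* the period, cancelling all candidates; if it was dead, make $n_\beta$ undefined. Outcome $0$.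
3. If $\beta$ has a period: outcome $1$. Moreover, if $\beta$ is not pending, has no unrealized candidate, and condition (A) below holds, then appoint a fresh candidate $d$ (unrealized). Let $c_d$ be the maximum of $s_0$ and, for each $x<v$ with $\tau(x)=1$, the least length of an axiom $(\sigma,x)\in\mathcal A$ with $\sigma\subset C_t$.
4. If $\beta$ has no period: if $n_\beta$ is undefined, let it be fresh. If $\Gamma^{C_t\oplus\theta_t}(n_\beta)=0$ within $t$ steps, start a period with $s_0=t$, $\rho=C_t{\restriction}c_0$, $\tau=\theta_t{\restriction}v$, where $c_0,v\le t$ are the least bounds on the queries of this computation to the two halves of the oracle. Then initialize all nodes extending $\beta^\frown1$ (including $\beta^\frown1$) and all nodes to the right of $\beta$. In any case, outcome $1$.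

*Condition (A).* For every $x<v$: if $\tau(x)=1$, there is $(\sigma,x)\in\mathcal A$ with $\sigma\subset C_t$; if $\tau(x)=0$, there is no $(\sigma,x)\in\mathcal A$ with $\sigma\subset C_t$ and $|\sigma|\le s_0$.

At the end of the stage, initialize all nodes to the right of $\delta_t$. Only visited nodes acquire parameters, so every stage is a finite computation, and $Q$, $\mathcal A$ and all $D_R$ are c.e.

## 6. Invariants read off the construction

We collect what follows by inspection, so that the later arguments can quote it.

**(O1)** An axiom enumerated at stage $t$ has length at most $t$.

**(O2)** *Only $\beta$ can put the number $n_\beta$ into $Q$, and only when it becomes pending. A pending period ends only by success, waste or initialization. We have $n_\beta\notin Q$ whenever step 4 applies to $\beta$, and $n_\beta$ does not change during a period except by initialization.* The first claim holds because $n_\beta$ was chosen fresh. A pending period is not discarded, since step 2 requires "dead" or "not pending". After a success, $\beta$ is satisfied, so step 4 does not apply until $\beta$ is initialized, and then $n_\beta$ is undefined. After a waste the period is dead, and when it is discarded (or $\beta$ is initialized), $n_\beta$ is made undefined. So when step 4 applies, either $n_\beta$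 is newly chosen, and then it is not in $Q$ by freshness, or $\beta$ has never been pending since $n_\beta$ was chosen. Finally, apart from initialization, $n_\beta$ is made undefined only together with the discarding of a period.

**(O3)** *Let $d$ be appointed at stage $s_1$. Then $c_d\le s_1<d$, $|\rho|\le s_0\le c_d$ and $\rho\subset C_{s_1}$. Moreover $C_t{\restriction}c_d=C_{s_1}{\restriction}c_d$ whenever $d$ is still a candidate after Part I of stage $t\geq s_1$, and also when $d$ is cancelled by a waste at stage $t$.* All axioms present at stage $s_1$ have length at most $s_1$ by (O1), and $s_0\le s_1$; so $c_d\leq s_1$, and $d>s_1$ is fresh. We have $|\rho|=c_0\le s_0$. We have $\rho\subset C_{s_1}$, because $\beta$ was not pending at that visit and step 2 did not apply. Now suppose $d$ is a candidate at the beginning of stage $t>s_1$ and $C_t{\restriction}c_d\ne C_{t-1}{\restriction}c_d$. If $\beta$ is pending, then it is pending on $d$ by (O5), and $d$ is enumerated by I(a). If not, then the period is not dead by (O5), and $d$ is cancelled by I(b). So no surviving candidate has seen a change below $c_d$. If $d$ is cancelled by a waste at stage $t$, there is no change at $t$ either, because the success clause is tested first.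

**(O4)** *If $\alpha\subsetneq\beta$ and $\alpha$ is initialized, so is $\beta$.* Each set of nodes that is initialized (the nodes extending $\beta'^\frown1$, the nodes to the right of some node) is closed under extensions.

**(O5)** *A node with a dead period has no candidates, and a pending node has only the candidate it is pending on.* When a node becomes pending, all its other candidates are cancelled; no candidate is appointed while it is pending; a waste cancels the last one; and a dead period is discarded at the next visit, before any appointment.

## 7. Who can waste an attempt

We show that an axiom that matters to a period and appears during it comes from an $S$-node above $\beta$. This is what the initializations in step 4 are for.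

**Lemma 4.** Suppose $\beta$ still has, at the beginning of stage $t$, its period started at $s_0$. If an axiom $(\sigma,x)$ with $x<v$ was enumerated after the start of this period and before stage $t$, then it was enumerated by an $S$-node $\alpha\subsetneq\beta$ with $x=x_\alpha$. This $x_\alpha$ does not change as long as $\beta$ is not initialized.

*Proof.* Let $\alpha$ be the enumerating node; so $x$ was $x_\alpha$ at that moment. As $\alpha$ is an $S$-node, $\alpha\ne\beta$. We exclude three cases.

* If $\alpha\supseteq\beta^\frown1$ or $\alpha$ is to the right of $\beta$, then $\alpha$ was initialized at the start of the period, so $x_\alpha$ was chosen later. As a fresh number, $x_\alpha>s_0\ge v$, contradicting $x<v$.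
* If $\alpha\supseteq\beta^\frown0$, then $\alpha$ is visited only at a stage at which $\beta$ has outcome $0$, i.e. discards its period. At stage $s_0$ the outcome was $1$, so the discard took place after stage $s_0$ and before stage $t$. Then $\beta$ does not have the period started at $s_0$ any more at the beginning of stage $t$.
* If $\alpha<_L\beta$, then at the end of the stage at which $\alpha$ is visited, $\beta$ is to the right of $\delta$ and is initialized. Again the period is lost before stage $t$.

So $\alpha\subsetneq\beta$. At any visit to $\beta$ all $\alpha\subsetneq\beta$ have just been visited, so every $S$-node among them has a follower. It is lost only if $\alpha$, and hence by (O4) $\beta$, is initialized. $\square$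

Next we show that a waste always costs $\theta$ a change at one of these finitely many followers.

**Lemma 5.** If $\beta$ suffers a waste at stage $t$ because of $x$, in a period started at $s_0$, then $x=x_\alpha$ for some $S$-node $\alpha\subsetneq\beta$, $\theta_{s_0}(x)=0$ and $\theta_t(x)=1$.

*Proof.* By the waste clause, $x<v$, $\tau(x)=0$ and $\theta_t(x)=1$; and $\theta_{s_0}(x)=\tau(x)=0$ by the definition of $\tau$. Let $(\sigma,x)\in\mathcal A$ with $\sigma\subset C_t$ be as in the clause. Since Part I precedes Part II, this axiom was enumerated before stage $t$. Let the candidate $d$ on which $\beta$ is pending have been appointed at $s_1$; then $s_1>s_0$, because $\beta$ is visited at most once per stage. By (O3), $C_t{\restriction}c_d=C_{s_1}{\restriction}c_d$.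

If $|\sigma|\le s_0\le c_d$, then $\sigma\subset C_{s_1}$. By the second clause of (A), the axiom was not in $\mathcal A$ when $d$ was appointed, so it was enumerated after that, hence after the start of the period. If $|\sigma|>s_0$, then it was enumerated after stage $s_0$ by (O1). In either case it was enumerated after the start of the period and before stage $t$. At the beginning of stage $t$ the node $\beta$ still has this period. So Lemma 4 applies. $\square$

## 8. The leftmost path and $X<_TX\oplus V^X$

We define the path along which requirements are met. Since $|\delta_t|=t$, for each $k$ some node of length $k$ is visited infinitely often; let $f_k$ be the leftmost such node. Some extension of $f_k$ of length $k+1$ is visited infinitely often. Every node of length $k+1$ visited infinitely often restricts to a node of length $k$ visited infinitely often, which is not to the left of $f_k$. So $f_k\subset f_{k+1}$, and we put $f=\bigcup_kf_k$. For $\beta\subset f$, only finitely many stages $t$ have $\delta_t<_L\beta$, because each of the finitely many nodes of length $|\beta|$ to the left of $\beta$ is visited only finitely often.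

The next lemma makes parameters on $f$ settle.

**Lemma 6.** Every node on $f$ is initialized only finitely often.

*Proof.* We use induction on length. Let $\beta\subset f$. If $\beta$ is initialized at the end of stage $t$, then $\delta_t<_L\beta$. If $\beta$ is initialized because a node $\beta'<_L\beta$ starts a period at stage $t$, then $\beta'\subseteq\delta_t$ and again $\delta_t<_L\beta$. So both happen finitely often.

The only other cause is a node $\beta'$ with $\beta'^\frown1\subseteq\beta$ starting a period. Then $\beta'\subset f$, and by induction $\beta'$ is initialized finitely often. After its last initialization a period of $\beta'$ can end only by a success, after which no period starts, or by a discard, with outcome $0$. So two successive period starts are separated by a visit with outcome $0$. If there were infinitely many starts, $\beta'^\frown0$ would be visited infinitely often, contradicting $\beta'^\frown1\subset f$. As there are finitely many such $\beta'$, we are done. $\square$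

**Lemma 7.** $V^X\not\le_TX$ for every $X$.

*Proof.* Given $j$, let $\alpha\subset f$ have length $2j$. It is visited infinitely often and, by Lemma 6, has a final follower $x=x_\alpha$. By freshness $x$ is a follower of no other node, so only $\alpha$ enumerates axioms $(\sigma,x)$. If $\Psi_j^X(x)=0$, then $\Psi_j^\sigma(x)=0$ for some $\sigma\subset X$; at a sufficiently late visit $(\sigma,x)$ is enumerated, so $V^X(x)=1$. Conversely, if $V^X(x)=1$, then some $(\sigma,x)\in\mathcal A$ has $\sigma\subset X$, so $\Psi_j^\sigma(x)=0$ and hence $\Psi_j^X(x)=0$. So $V^X(x)=1$ if and only if $\Psi_j^X(x)=0$, and $V^X\ne\Psi_j^X$. As $j$ was arbitrary, $V^X\not\le_TX$. $\square$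

This proves Theorem 2(i). For (ii), fix for Sections 9–11 a true $R=(e,a,g,h)$ and put $D=D_R$, a c.e. set.

## 9. No attempt stays pending

The set $D$ receives numbers from all nodes for pairs $(R,p)$, including nodes off $f$. So for $D\le_TB$ we need that every pending attempt of every such node is resolved.

**Lemma 8.** If any node $\beta$ for any $(R,p)$, on $f$ or not, becomes pending on some $d$, then this pending ends (by success, waste or initialization).

*Proof.* Suppose not. Let $n=n_\beta$; then $n\in Q$. The period is never discarded, and $\beta$ is never initialized. Let $d$ have been appointed at $s_1$. By (O3), $C{\restriction}c_d=C_{s_1}{\restriction}c_d$; and since $|\rho|\le c_d$ and $\rho\subset C_{s_1}$, we have $\rho\subset C$.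

We claim $\tau=V^C{\restriction}v$. Let $x<v$. If $\tau(x)=1$, then at stage $s_1$, by (A) and the choice of $c_d$, there was an axiom $(\sigma,x)$ with $\sigma\subset C_{s_1}$ and $|\sigma|\le c_d$. So $\sigma\subset C$ and $V^C(x)=1$. Now let $\tau(x)=0$ and suppose $V^C(x)=1$. Choose $(\sigma,x)\in\mathcal A$ with $\sigma\subset C$. For all large $t$ this axiom has been enumerated, $\sigma\subset C_t$, and $\theta_t(x)=1$ because $\theta_t\to V^C$. Part I is run at every stage, so if no success occurs first, a waste occurs. This contradicts the assumption that the pending does not end.

Hence $\Gamma^{C\oplus V^C}(n)=\Gamma^{\rho\oplus\tau}(n)=0\ne1=Q(n)$, contradicting the truth of $R$. $\square$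

## 10. $D$ is computable from $C$ and from $B$

**Lemma 9.** $D\le_TC$ and $D\le_TB$.

*Proof.* **Reduction to $C$.** A number $d$ enters $D$ at a stage $t$ only if $C_t{\restriction}c_d\ne C_{t-1}{\restriction}c_d$, where $c_d<d$ by (O3). So if $C_t{\restriction}d=C{\restriction}d$, then $D(d)=D_t(d)$. Such a $t$ can be found using $C$.

**Reduction to $B$: finding the node.** Candidates are fresh, so $d$ can be appointed only before stage $d$, and for at most one node $\beta$. Hence we can compute whether $d$ is ever a candidate, and for which node. If it is not a candidate for a node of $R$, then $d\notin D$. Otherwise find, using $B$, a stage $t\ge d$ with $B_t{\restriction}d=B{\restriction}d$.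

**Reduction to $B$: no late permission.** We claim that $\beta$ does not become pending on $d$ at any stage $t'>t$. Suppose it does. Then $B_{t'}{\restriction}d\ne B_{r_d}{\restriction}d$ and $r_d\le t'$. Since $B{\restriction}d$ is final from stage $t$ on, $r_d<t$ and $B_t{\restriction}d\ne B_{r_d}{\restriction}d$. At the beginning of stage $t'$ the number $d$ is still a candidate on which $\beta$ is not pending. So from stage $r_d$ until then $d$ was a candidate on which $\beta$ was never pending, since a pending on $d$ ends only with $d$ being enumerated or cancelled. In particular, at the beginning of stage $t$, $d$ was a realized candidate; by (O5), $\beta$ was not pending (otherwise it would be pending on $d$), and its period was not dead. So I(b) was executed at stage $t$. If $d$ was not cancelled there because of a change of $C$, then it was a realized candidate with $B_t{\restriction}d\ne B_{r_d}{\restriction}d$, and $\beta$ became pending on some candidate and cancelled all the others. So at stage $t$ either $\beta$ became pending on $d$ or $d$ was cancelled, a contradiction.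

**Reduction to $B$: the decision.** If $\beta$ has not become pending on $d$ by stage $t$, then it never does, and $d\notin D$. If it has, run the construction until this pending ends, which happens by Lemma 8; then $d\in D$ if and only if it ended by success. $\square$

## 11. $D$ is noncomputable

**Lemma 10.** $D\ne\varphi_p$ for every $p$.

*Proof.* Let $\beta\subset f$ be the node assigned to $(R,p)$, and consider only stages after its last initialization (Lemma 6). If $\beta$ ever has a success, then some $d$ with $\varphi_p(d)=0$ is in $D$, and we are done. Assume from now on that there is no success.

**Step 1: there are only finitely many wastes.** Here the convergence of $\theta$ is used. By Lemma 5, each waste of $\beta$ yields an $S$-node $\alpha\subsetneq\beta$ such that $\theta(x_\alpha)$ is $0$ at the start of the period and $1$ at the waste. A period has at most one waste, and the next period starts only at a later stage than the waste; so these intervals of stages are disjoint for different wastes. There are finitely many $\alpha\subsetneq\beta$, and each $x_\alpha$ is fixed once $\beta$ has been visited, by Lemma 4. If there were infinitely many wastes, then for some fixed $x_\alpha$ the value $\theta_t(x_\alpha)$ would be $0$ infinitely often and $1$ infinitely often. But $\theta_t(x_\alpha)$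 converges, because $R$ is true.

**Step 2: $n_\beta$ has a final value $n$, and $n\notin Q$.** Since $\beta$ is visited infinitely often, a dead period is discarded at the next visit. After the last waste (and its discard) $n_\beta$ is never made undefined again, and it is defined at the next visit without a period; so it reaches a final value $n$. If $n$ entered $Q$, then $\beta$ became pending while $n_\beta=n$. By Lemma 8 this pending ended in a success, a waste or an initialization. Success and initialization are excluded, and a waste would make $n$ non-final. So $n\notin Q$, and $\beta$ is never pending while $n_\beta=n$.

**Step 3: there is a permanent period, and its guess is correct.** By the truth of $R$ and Step 2, $\Gamma^{C\oplus V^C}(n)=Q(n)=0$. Let $\rho^*\subset C$ and $\tau^*\subset V^C$ be the parts of the oracle below the least bounds on the queries of this computation. Since $C_t\to C$ and $\theta_t\to V^C$ pointwise, for all large $t$ we have $\rho^*\subset C_t$ and $\tau^*\subset\theta_t$, and the computation $\Gamma^{C_t\oplus\theta_t}(n)=0$ is this one and is completed within $t$ steps. So at any late visit without a period, step 4 starts one with $\rho=\rho^*$ and $\tau=\tau^*$. It is never discarded, because it never becomes dead and the conditions of step 2 fail at all later stages.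 Now consider a late stage. Either the period present then is never discarded, or at some late visit there is no period, and one is started that is never discarded. Hence from some point on $\beta$ has a permanent period $(s_0,\rho,\tau)$. At each of the infinitely many later visits $\beta$ is not pending and the period is not discarded, so $\rho\subset C_t$ and $\theta_t{\restriction}v=\tau$ at those visits. In the limit,
$$\rho\subset C\qquad\text{and}\qquad\tau=V^C{\restriction}v.\tag{3}$$

**Step 4: (A) eventually holds at every visit, with $c_d$ bounded.** For each $x<v$ with $\tau(x)=1$ fix, by (3), an axiom $(\sigma_x,x)\in\mathcal A$ with $\sigma_x\subset C$. Let $m=\max(s_0,\max_x|\sigma_x|)$. Let $s_2$ be a stage after the start of the permanent period by which these axioms are enumerated and $C{\restriction}m$ is final. Consider a visit at a stage $t>s_2$. The first clause of (A) is witnessed by the $\sigma_x$. For the second, suppose $\tau(x)=0$ and $(\sigma,x)\in\mathcal A$ with $\sigma\subset C_t$ and $|\sigma|\le s_0\le m$. Then $\sigma\subset C$, so $V^C(x)=1\ne\tau(x)$, contradicting (3). So (A) holds. A candidate $d$ appointed at such a visit has $c_d\le m$, because the least lengths in the definition of $c_d$ are at most $|\sigma_x|$. It is never cancelled: $C{\restriction}m$ is final,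 the period is permanent, and $\beta$ is never pending in it.

**Step 5: diagonalize, or compute $B$.** During the permanent period, I(b) is executed for $\beta$ at every stage after $s_0$, since $\beta$ is not pending and the period is not dead. Suppose first that some candidate $d$ of this period remains uncancelled and unrealized forever. Then $d\notin D$, since only $\beta$ could enumerate it, after being pending on it. And $\varphi_p(d)\ne0$, since otherwise $d$ would be realized. So $D\ne\varphi_p$.

Otherwise every candidate is eventually cancelled or realized. At any stage there are only finitely many candidates, and no new one is appointed while there is an unrealized one. So infinitely many visits find no unrealized candidate. By Step 4, infinitely many candidates $d_0<d_1<\cdots$ are appointed after $s_2$, and these are never cancelled. So all of them are realized. Since $\beta$ never becomes pending, I(b) shows that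
$$B_t{\restriction}d_k=B_{r_{d_k}}{\restriction}d_k\quad\text{for all }t\ge r_{d_k}.\tag{4}$$
The sequence $(d_k,r_{d_k})_k$ is computable, by running the construction. Given $z$, find $k$ with $d_k>z$; by (4), $B(z)=B_{r_{d_k}}(z)$. So $B$ is computable, contradicting the truth of $R$. $\square$

## 12. From true $R$ to arbitrary $C$ and $B$

*Proof of Theorem 2.* Part (i) is Lemma 7. For (ii), let $C=W_e$ satisfy $V^C\le_TK$ and $Q\le_TC\oplus V^C$, and let $B=W_a$ be c.e. and noncomputable. Choose $g$ with $\Gamma_g^{C\oplus V^C}=Q$. Choose for $h$ an index of a reduction of $V^C$ to $K$; then $\theta^h_t\to V^C$ pointwise, as shown after (2). So $R=(e,a,g,h)$ is true. By Lemma 9, the c.e. set $D_R$ satisfies $D_R\le_TC$ and $D_R\le_TB$, and by Lemma 10 it is noncomputable. $\square$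

With Corollary 3, the operator $V$ is nontrivial on the c.e. sets, and every c.e. $C$ with $C\oplus V^C\equiv_TK$ is noncappable. So there need not exist a noncomputable, c.e., cappable $C$ with $C\oplus V^C\equiv_TK$.
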